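\title{Planar 3-trees can be drawn on $n/3+O(1)$ parallel lines}

\begin{abstract}
Let $L(n)$ be the least number of parallel lines such that every planar 3-tree with $n$ vertices has a crossing-free straight-line drawing with all vertices on these lines. We prove that $L(n)\le\lfloor (n+10)/3\rfloor$. Together with the known lower bound this gives $L(n)=n/3+O(1)$, so that $L(n)/n\to 1/3$. The upper bound holds for every spacing of the lines. When the embedding, including the outer face, is prescribed, the sharp bound is $\lfloor(2n+1)/3\rfloor$. The proof reduces the drawing problem to an assignment of integer levels, bounds the number of levels needed inside a triangle by three numbers whose sum is at most $2m+1$ for $m$ inner vertices, and uses a 4-coloring to give every piece around a centroid almost all of the lines.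
\end{abstract}

\section{Introduction}

A \emph{drawing} of a planar graph $G$ \emph{on a set $S$ of lines} places the vertices at distinct points on lines of $S$ and draws the edges as straight segments without crossings. The set $S$ is \emph{universal} for the $n$-vertex graphs of a class if each of them has a drawing on $S$. A \emph{planar 3-tree} is a graph obtained from a triangle by repeatedly inserting a new vertex into a face of the current plane graph and joining it to the three vertices of that face. All faces stay triangles, and the outer face may be used like any other.

Let $L(n)$ be the least $k$ such that every planar 3-tree with $n$ vertices has a drawing on $k$ parallel lines. If the lines are horizontal, $L(n)$ counts how many different heights the vertices need. A triangle cannot lie on one line, so $L(3)=2$. In a drawing of $K_4$ one vertex lies inside the triangle of the other three, strictly between its highest and its lowest point, so $L(4)=3$. The following question is posed in~\cite{ULS} as Open Problem~1: \emph{what is the smallest constant $c$ such that every planar 3-tree with $n$ vertices has a drawing on $cn$ parallel lines?} We read it asymptotically, allowing $cn+o(n)$ lines, so that $c=\limsup_{n\to\infty}L(n)/n$.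 Two bounds are known: for every $n\ge3$, $\lfloor(n+3)/2\rfloor$ parallel lines are universal for planar 3-trees with $n$ vertices, and for every positive multiple $n$ of six some planar 3-tree with $n$ vertices needs at least $n/3$ parallel lines. Thus $1/3\le c\le1/2$. We show that the lower bound is the truth.

\begin{theorem}\label{thm:log}
For $n\ge4$, every $n$-vertex planar 3-tree has a drawing on any set of at least $\frac n3+\frac73+\log_3\frac{n-2}2$ parallel lines. In particular $L(n)\le\frac n3+\log_3n+2$, and
\[
c=\lim_{n\to\infty}\frac{L(n)}{n}=\frac13 .
\]
\end{theorem}

A refinement of the last step of the proof removes the logarithm.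

\begin{theorem}\label{thm:const}
For all $n\ge3$, any $\lfloor(n+10)/3\rfloor$ parallel lines are universal for planar 3-trees with $n$ vertices. Hence $2\lfloor n/6\rfloor\le L(n)\le\lfloor(n+10)/3\rfloor$ for $n\ge6$, and $L(n)=n/3+O(1)$.
\end{theorem}

In these two theorems the outer face is ours to choose, and the spacing of the lines is arbitrary. A \emph{plane embedding} is a crossing-free drawing whose edges may be curves; two embeddings are the same if an orientation-preserving homeomorphism of the plane carries one to the other. For a connected graph this holds exactly when they have the same outer face and the same clockwise order of edges at every vertex. A \emph{plane 3-tree} is a planar 3-tree with a plane embedding. If the embedding is prescribed, the constant doubles.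

\begin{theorem}\label{thm:plane}
Let $G$ be an $n$-vertex planar 3-tree with a prescribed plane embedding with outer triangle $ABC$. Then $G$ has a drawing with this embedding on any $\lfloor(2n+1)/3\rfloor$ parallel lines. Moreover, for a suitable outer vertex $M$, this remains possible with $M$ on an arbitrarily prescribed line of the set and the other two outer vertices on the two extreme lines. For every $n\ge3$ there is a plane 3-tree for which fewer lines do not suffice.
\end{theorem}

Section~\ref{sec:nest} treats nested triangles, which give the lower bounds and suggest the method. Sections~\ref{sec:levels} and~\ref{sec:cost} bound the number of lines needed inside one triangle. Section~\ref{sec:tree} describes the change of the outer face and proves Theorem~\ref{thm:plane}. Section~\ref{sec:assembly} shows how several triangles share the same lines, and Section~\ref{sec:centroid} proves Theorems~\ref{thm:log} and~\ref{thm:const}.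

\section{Nested triangles}\label{sec:nest}

All lines are taken horizontal. In a drawing every 3-cycle is a nondegenerate triangle, since among three collinear vertices one would lie on the edge joining the other two. One elementary fact governs everything: \emph{a horizontal line meets the interior of a triangle if and only if it passes strictly between its highest and its lowest vertex.}

A \emph{nest of length $k$} in a drawing is a sequence of 3-cycles $\Delta^1,\dots,\Delta^k$ such that the vertices of $\Delta^{i+1}$ lie in the interior of $\Delta^i$. Along a nest the height of the highest vertex strictly decreases and the height of the lowest vertex strictly increases, and for $\Delta^k$ these two heights differ. So a nest of length $k$ needs $2k$ lines, and $2k+1$ lines if some vertex lies inside $\Delta^k$.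

Let $\Gamma_n$ be the graph on $u_1,\dots,u_n$ in which $u_i$ and $u_j$ are adjacent when $1\le|i-j|\le3$. It is the planar 3-tree obtained from the triangle $u_1u_2u_3$ by inserting $u_i$ into the bounded face $u_{i-3}u_{i-2}u_{i-1}$ for $i=4,\dots,n$; call the resulting embedding \emph{standard}. Put $\Delta^i=u_{3i-2}u_{3i-1}u_{3i}$.

\begin{proof}[Proof of the last sentence of Theorem~\ref{thm:plane}]
Take $\Gamma_n$ with the standard embedding and $k=\lfloor n/3\rfloor$. All vertices inserted after $\Delta^i$ lie inside $\Delta^i$, so in every drawing with this embedding $\Delta^1,\dots,\Delta^k$ is a nest. If $n=3k$, then $2k=\lfloor(2n+1)/3\rfloor$ lines are needed. If $n=3k+1$ or $n=3k+2$, then $u_{3k+1}$ lies inside $\Delta^k$, and $2k+1$ lines are needed; this equals $\lfloor(6k+3)/3\rfloor=\lfloor(6k+5)/3\rfloor$.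
\end{proof}

To see what a free outer face can gain, we first note that it is the only freedom there is. Call the triangles bounding the faces at the end of the construction of $G$ the \emph{facial triangles} of $G$.

\begin{lemma}\label{lem:faces}
Let $G$ be a planar 3-tree with $n\ge4$ vertices. In every plane embedding of $G$ the faces are bounded by the facial triangles, one face for each.
\end{lemma}

\begin{proof}
Induction on $n$. By Euler's formula an embedding of $K_4$ has four faces; their lengths are at least $3$ and sum to $12$, so all are triangles. No triangle bounds two faces, since one of its sides contains the fourth vertex. Now let $G$ arise from $G'$ by inserting $v$ into $\Delta$, and delete $v$ from an embedding of $G$. The face of $G'$ that contained $v$ has the three neighbors of $v$ on its boundary, so by induction it is the face bounded by $\Delta$. The edges at $v$ cut it into three faces, bounded by the three new facial triangles.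
\end{proof}

For completeness we prove the known lower bound.

\begin{proposition}\label{prop:lower}
Every drawing of $\Gamma_{6k}$ on parallel lines uses at least $2k$ lines. Consequently $L(n)\ge2\lfloor n/6\rfloor$ for $n\ge6$.
\end{proposition}

\begin{proof}
Fix a drawing and let $2\le l\le 2k-1$. The vertices $u_i$ with $i\le 3l-3$ form a path that avoids $\Delta^l$, so they lie on one side of $\Delta^l$; the same holds for the vertices $u_i$ with $i>3l$. The triangle $\Delta^l$ is not facial, because $u_{3l+1}$ was inserted into it. By Lemma~\ref{lem:faces} neither side of $\Delta^l$ is a face, so both sides contain vertices, and the two paths lie on opposite sides. Call $\Delta^l$ \emph{forward} if the later vertices lie inside it, and \emph{backward} if the earlier ones do. If $\Delta^l$ is forward and $l+1\le 2k-1$, then $\Delta^{l+1}$ lies inside $\Delta^l$, so $\Delta^l$ does not lie inside $\Delta^{l+1}$, and $\Delta^{l+1}$ is forward. Hence there is $1\le i\le 2k-1$ such that $\Delta^2,\dots,\Delta^i$ are backward and $\Delta^{i+1},\dots,\Delta^{2k-1}$ are forward. Then $\Delta^i,\dots,\Delta^1$ and $\Delta^{i+1},\dots,\Delta^{2k}$ are nests of lengths $i$ and $2k-i$. One of them has length at least $k$ and needs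 $2k$ lines. Thus $L(6k)\ge2k$. Finally, $L$ is nondecreasing, since every $n$-vertex planar 3-tree is a subgraph of an $(n+1)$-vertex one.
\end{proof}

The best we can hope for in $\Gamma_n$ is therefore to take the outer face in the middle, which cuts the nest into two halves, and to draw both halves on the \emph{same} lines. The following example does this by hand.

\begin{example}\label{ex:nine}
With its standard embedding $\Gamma_9$ needs six lines. Choose instead the facial triangle $u_3u_4u_6$ as outer face and four lines, numbered $0,1,2,3$ from below. Put $u_3,u_6$ on line $0$ and $u_4$ on line $3$, and insert $u_5$ on line $2$. Of the four vertices $u_3,\dots,u_6$ two are now high and two are low, so each of the triangles they form contains a high and a low vertex and crosses most of the lines. Into $u_3u_4u_5$ insert $u_2$ on line $2$, and into $u_2u_3u_4$ insert $u_1$ on line $2$. Into $u_4u_5u_6$ insert $u_7$ on line $2$; the triangle $u_5u_6u_7$ has its vertices on lines $2,0,2$ and receives $u_8$ on line $1$; the triangle $u_6u_7u_8$ has its vertices on lines $0,2,1$ and receives $u_9$ on line $1$. Each chosen line is strictly between the extreme lines of its triangle. See Figure~\ref{fig:nine}.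
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.8cm,y=0.7cm]
\draw[gray,dashed] (-0.8,0)--(12.8,0) (-0.8,2.8)--(12.8,2.8) (-0.8,4)--(12.8,4) (-0.8,8)--(12.8,8);
\node[right] at (12.8,0) {$0$}; \node[right] at (12.8,2.8) {$1$};
\node[right] at (12.8,4) {$2$}; \node[right] at (12.8,8) {$3$};
\begin{scope}[every node/.style={circle,draw,fill=white,inner sep=1pt,font=\scriptsize}]
\node (u3) at (0,0) {3}; \node (u6) at (12,0) {6}; \node (u4) at (6,8) {4};
\node (u1) at (3.75,4) {1}; \node (u2) at (4.5,4) {2}; \node (u5) at (5.2,4) {5};
\node (u7) at (8.5,4) {7}; \node (u8) at (8.05,2.8) {8}; \node (u9) at (8.85,2.8) {9};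
\end{scope}
\draw (u3)--(u4)--(u6)--(u3) (u3)--(u5)--(u4) (u5)--(u6)
 (u3)--(u2)--(u4) (u2)--(u5) (u3)--(u1)--(u4) (u1)--(u2)
 (u4)--(u7)--(u5) (u7)--(u6) (u5)--(u8)--(u6) (u8)--(u7)
 (u6)--(u9)--(u7) (u9)--(u8);
\end{tikzpicture}
\caption{The planar 3-tree on $1,\dots,9$ in which two vertices are adjacent when they differ by at most $3$, drawn on four parallel lines (dashed) with outer face $3\,4\,6$. With outer face $1\,2\,3$ it needs six lines.}\label{fig:nine}
\end{figure}

This suggests the general answer. A planar 3-tree can be cut at a central $K_4$ into pieces with at most $n/2$ vertices each; by Theorem~\ref{thm:plane} each piece needs about $\frac23\cdot\frac n2=\frac n3$ lines; and if two vertices of the $K_4$ are high and two are low, all pieces may share these lines. Two difficulties remain. The bound $\frac23$ holds for a piece only if the right vertex of its triangle takes the middle position, and different pieces may make conflicting demands. Also, none of the four triangles of the central $K_4$ need be facial, and then the outer face must be found further away.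

\section{Schemes and levels}\label{sec:levels}

We record the construction of a plane 3-tree inside a fixed triangle as a ternary tree. A triangle has three \emph{slots} $A,B,C$, each holding one vertex.

\begin{definition}
A \emph{scheme} $T$ is either empty, or it consists of a root vertex $v$ and three schemes $T_A,T_B,T_C$, its \emph{children}. We write $|T|$ for the number of vertices of $T$. \emph{Inserting} a nonempty $T$ into a triangle $\Delta$ means: add $v$, join it to the three vertices of $\Delta$, and then, for each slot $Z$, insert $T_Z$ into the triangle obtained from $\Delta$ by putting $v$ into slot $Z$ in place of the old vertex. Inserting the empty scheme does nothing.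
\end{definition}

When $T$ is inserted into a triangle of a graph, we name the slots by the vertices of that triangle. The next definition keeps of a drawing only the number of the line on which each vertex lies. For an assignment $\lambda$ of integer \emph{levels} to the slots, $\lambda[Z\to w]$ denotes $\lambda$ with the level of $Z$ changed to $w$, and $\max\lambda-\min\lambda$ is the \emph{span} of $\lambda$.

\begin{definition}
The empty scheme \emph{fits} every $\lambda$. A nonempty scheme $T$ \emph{fits} $\lambda$ if there is an integer $w$ with $\min\lambda<w<\max\lambda$ such that $T_Z$ fits $\lambda[Z\to w]$ for each slot $Z$.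
\end{definition}

\begin{lemma}\label{lem:draw}
Let $G$ be obtained by inserting $T$ into a triangle $\Delta$, and let $T$ fit a nonconstant $\lambda$ with values in $\{0,\dots,H\}$. Then $G$ has a drawing on any $H+1$ parallel lines $\ell_0,\dots,\ell_H$, numbered in order, with outer face $\Delta$ and with each vertex $Z$ of $\Delta$ on $\ell_{\lambda(Z)}$.
\end{lemma}

\begin{proof}
Since $\lambda$ is not constant, the vertices of $\Delta$ can be placed on their lines noncollinearly. Suppose that a vertex $v$ is to be inserted into a nondegenerate triangle with empty interior, at a level $w$ strictly between the extreme levels of that triangle. Then $\ell_w$ meets the interior. Put $v$ there and draw its three edges. No crossing arises, and the three new triangles are nondegenerate with empty interiors. Continue through $T$.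
\end{proof}

Only the order of the lines is used here, which is why their spacing never matters. Moving an extreme vertex outward does no harm.

\begin{lemma}\label{lem:raise}
Suppose that $T$ fits $\lambda$ and $\lambda(P)=\max\lambda$. If $\lambda'$ arises from $\lambda$ by increasing $\lambda(P)$, then $T$ fits $\lambda'$. The mirror statement, on lowering a minimum, also holds.
\end{lemma}

\begin{proof}
Induction on $|T|$. Let $T\ne\emptyset$ and let $w$ be the level of the root. Since $\min\lambda<w<\lambda(P)$, the minimum is attained at a slot other than $P$, so $\min\lambda'=\min\lambda<w<\max\lambda'$. The child $T_P$ fits $\lambda'[P\to w]=\lambda[P\to w]$. For $Z\ne P$ the slot $P$ still has the largest level in $\lambda[Z\to w]$, so $T_Z$ fits $\lambda'[Z\to w]$ by induction. The mirror statement follows by negating all levels.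
\end{proof}

\section{The cost of a middle slot}\label{sec:cost}

How large must the span of $\lambda$ be for $T$ to fit? The answer depends on which slot $M$ is in the middle. It also depends on the exact level of $M$, but an induction cannot control that level: the children $T_Z$ with $Z\ne M$ inherit the vertex in slot $M$ after its level has been fixed. We therefore look for a number $\kappa_M(T)$ such that span $\kappa_M(T)+1$ suffices \emph{wherever} $M$ lies between the other two slots.

Let $X$ be the upper and $Y$ the lower slot, and let $v$ be the root. In $T_M$ the vertex $v$ is the new middle and the span is unchanged. In $T_X$ the vertex $v$ replaces the upper vertex, which may cost one level, and likewise in $T_Y$. If both $T_X$ and $T_Y$ are nonempty they compete, since $T_X$ wants $v$ high and $T_Y$ wants $v$ low. There are two ways out. We can cut the range at $v$, giving the part below $v$ to $T_X$ and the part above $v$ to $T_Y$. Or we can place $v$ just below the top; this satisfies $T_X$, while $T_Y$ lives between $M$ and the top with $v$, in slot $Y$, as its middle. Symmetrically we can place $v$ just above the bottom, and the level of $M$ decides which of the two placements works.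

\begin{definition}\label{def:kappa}
For $\{M,X,Y\}=\{A,B,C\}$ put $\kappa_M(\emptyset)=0$, and for $T\ne\emptyset$ put
\[
\kappa_M(T)=\max\{\kappa_M(T_M),\ 1+\kappa_M(T_X),\ 1+\kappa_M(T_Y),\ \sigma_M\},
\]
where $\sigma_M=0$ if $T_X=\emptyset$ or $T_Y=\emptyset$, and otherwise
\[
\sigma_M=\min\{\kappa_M(T_X)+\kappa_M(T_Y)+1,\ \kappa_X(T_X)+\kappa_Y(T_Y)\}.
\]
We call $\kappa_M(T)$ the \emph{cost} of $M$.
\end{definition}

The definition is symmetric in $X$ and $Y$ and does not depend on the names of the slots. For $T\ne\emptyset$ we have $\kappa_M(T)\ge1$.

\begin{lemma}\label{lem:middle}
If $\lambda(M)$ lies weakly between the other two levels and the span of $\lambda$ is at least $\kappa_M(T)+1$, then $T$ fits $\lambda$.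
\end{lemma}

\begin{proof}
Induction on $|T|$. Let $T\ne\emptyset$, and let $t=\lambda(X)\ge\mu=\lambda(M)\ge b=\lambda(Y)$, with $H=t-b\ge\kappa_M(T)+1\ge2$. Let $b<w<t$ be the level of the root, to be chosen. Listed in the order $(X,M,Y)$, the children see the levels
\[
T_M:\ (t,w,b),\qquad T_X:\ (w,\mu,b),\qquad T_Y:\ (t,\mu,w).
\]
The child $T_M$ fits for every $w$ by induction, because $H\ge\kappa_M(T_M)+1$. For the other two we have four sufficient conditions.
\begin{itemize}
\item[(a)] If $w-b\ge\kappa_M(T_X)+1$, then $T_X$ fits. For $w\ge\mu$ this is the induction hypothesis with middle slot $M$. For $w<\mu$ the hypothesis shows that $T_X$ fits $(w,w,b)$, and Lemma~\ref{lem:raise} raises $M$ from $w$ to $\mu$.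
\item[(b)] If $t-w\ge\kappa_M(T_Y)+1$, then $T_Y$ fits. This is the mirror image of (a).
\item[(c)] If $w\le\mu$ and $\mu-b\ge\kappa_X(T_X)+1$, then $T_X$ fits, by induction with middle slot $X$ and span $\mu-b$.
\item[(d)] If $w\ge\mu$ and $t-\mu\ge\kappa_Y(T_Y)+1$, then $T_Y$ fits. This is the mirror image of (c).
\end{itemize}
Since $H-1\ge\kappa_M(T)\ge1+\max\{\kappa_M(T_X),\kappa_M(T_Y)\}$, the choice $w=t-1$ always satisfies (a), and the choice $w=b+1$ always satisfies (b). So if $T_Y=\emptyset$ we take $w=t-1$, and if $T_X=\emptyset$ we take $w=b+1$. Now let both be nonempty, and recall that $H\ge\sigma_M+1$.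

If $\sigma_M=\kappa_M(T_X)+\kappa_M(T_Y)+1$, take $w=b+\kappa_M(T_X)+1$. Then $t-w=H-\kappa_M(T_X)-1\ge\kappa_M(T_Y)+1$, so $b<w<t$, and (a) and (b) apply.

If $\sigma_M=\kappa_X(T_X)+\kappa_Y(T_Y)$, then $(t-\mu)+(\mu-b)\ge\kappa_X(T_X)+\kappa_Y(T_Y)+1$. As all terms are integers, $t-\mu\ge\kappa_Y(T_Y)+1$ or $\mu-b\ge\kappa_X(T_X)+1$. In the first case $w=t-1\ge\mu$ satisfies (a) and (d). In the second case $w=b+1\le\mu$ satisfies (b) and (c).
\end{proof}

\begin{example}\label{ex:chain}
A \emph{chain} is a scheme with $m\ge1$ vertices in which each vertex but the last has exactly one nonempty child; let $Z_1,\dots,Z_{m-1}$ be the slots of these children. All $\sigma_M$ vanish, a single vertex has the costs $1,1,1$, and each further step adds $1$ to $\kappa_M$ unless $Z_i=M$. Hence $\kappa_M=1+\#\{i:Z_i\ne M\}$, and $\kappa_A+\kappa_B+\kappa_C=3+2(m-1)=2m+1$. For the chain $A,A,\dots,A$ the costs are $\kappa_A=1$ and $\kappa_B=\kappa_C=m$. Indeed, if $B,A,C$ have levels $0,1,2$, all $m$ vertices go to level $1$; but if $B$ and $C$ have level $0$ and $A$ has level $D>0$, the levels along the chain must strictly decrease and stay positive, which forces $D\ge m+1$.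
\end{example}

So a single cost can be as large as $|T|$. What is bounded by about $\frac23|T|$ is the average of the three, and chains are the extreme case.

\begin{lemma}\label{lem:sum}
For every scheme $T$ we have $\kappa_M(T)\le|T|$ for each slot $M$, and
\[
\kappa_A(T)+\kappa_B(T)+\kappa_C(T)\le2|T|+1 .
\]
Hence $\min_M\kappa_M(T)\le\lfloor(2|T|+1)/3\rfloor$.
\end{lemma}

\begin{proof}
Induction on $m=|T|$; both claims hold for $T=\emptyset$. Let $T\neq\emptyset$, so that $m=1+|T_A|+|T_B|+|T_C|$. The first claim applied to the children gives
\[
\kappa_M(T_M)\le|T_M|,\qquad 1+\kappa_M(T_X)\le1+|T_X|,\qquad \sigma_M\le|T_X|+|T_Y|,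
\]
and the same with $X$ and $Y$ exchanged; the last bound comes from the second entry of the minimum. All right-hand sides are at most $m$, which proves the first claim.

For the second claim choose, for each $M$, a term attaining the maximum in Definition~\ref{def:kappa}. Say that $\kappa_M(T_M)$ \emph{uses} the child $T_M$, that $1+\kappa_M(T_X)$ uses $T_X$, and that $\sigma_M$ uses $T_X$ and $T_Y$. By the display, each term is at most $1$ plus the total size of the children that it uses. If no child is used by all three chosen terms, the sum is at most $3+2(|T_A|+|T_B|+|T_C|)=2m+1$.

Otherwise some child, say $T_C$, is used three times, and counting sizes alone would give $3|T_C|$. The only term of $\kappa_C(T)$ that uses $T_C$ is $\kappa_C(T_C)$. The chosen term of $\kappa_A(T)$ is $1+\kappa_A(T_C)$ or $\sigma_A$, and the first entry of the minimum gives $\sigma_A\le\kappa_A(T_B)+\kappa_A(T_C)+1$; in both cases $\kappa_A(T)\le1+\kappa_A(T_C)+|T_B|$. Exchanging $A$ and $B$, we get $\kappa_B(T)\le1+\kappa_B(T_C)+|T_A|$. The second claim for $T_C$ now bounds the sum by $(2|T_C|+1)+2+|T_A|+|T_B|\le2m+1$.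
\end{proof}

In Example~\ref{ex:nine} the triangles have two vertices on one side and one vertex far away on the other. In this position either of the two may serve as the middle, whichever of them is further out.

\begin{corollary}\label{cor:side}
Let $M,P,O$ be the three slots and $D\ge\kappa_M(T)+1$. If $\lambda(M),\lambda(P)\ge\lambda(O)+D$, or $\lambda(M),\lambda(P)\le\lambda(O)-D$, then $T$ fits $\lambda$.
\end{corollary}

\begin{proof}
By mirror symmetry assume the first alternative. Move both $M$ and $P$ to the level $\min\{\lambda(M),\lambda(P)\}$. Then $M$ is weakly between $O$ and $P$ and the span is at least $D$, so $T$ fits by Lemma~\ref{lem:middle}. Both $M$ and $P$ have the maximum level, so Lemma~\ref{lem:raise} returns the higher one to its place.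
\end{proof}

The cost of the distant slot $O$ is not available here: the chain $A,\dots,A$ with $O=A$ has $\kappa_O=1$ and may need $D\ge m+1$.

\section{The tree of a planar 3-tree}\label{sec:tree}

A scheme describes $G$ as seen from one outer face. To change the outer face we need a description that treats all faces alike. Let $G$ be a planar 3-tree with $n\ge4$ vertices, and put $N=n-3$. For a triangle $\Delta$, a vertex $z\in\Delta$ and a vertex $v\notin\Delta$, write $\Delta-z+v$ for $(\Delta\setminus\{z\})\cup\{v\}$.

Following the construction of $G$, we define a tree $\mathcal D=\mathcal D(G)$ whose vertices are \emph{nodes} and \emph{leaves} and whose edges are labeled by triangles. The first insertion produces $K_4$; its tree has one node $V(K_4)$ joined to four leaves, the four faces, and each edge is labeled by its face. When $v$ is inserted into a face $\Delta$, the leaf $\Delta$ becomes the node $\Delta\cup\{v\}$, its edge keeps the label $\Delta$, and three new leaves $\Delta-z+v$ ($z\in\Delta$) are attached by edges with these labels. Thus $\mathcal D$ has $N$ nodes, each of degree $4$; the four edges at a node $Q$ are labeled by the four triangles of $Q$; and the leaves are the facial triangles. For $\Gamma_n$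 the nodes $\{u_i,\dots,u_{i+3}\}$ form a path.

Fix a leaf $f$ and direct all edges away from $f$. An edge $e$ with label $\Delta$ defines a scheme $T(e)$ over the triangle $\Delta$. It is empty if the head of $e$ is a leaf. If the head is a node $Q$, then the root of $T(e)$ is the vertex $v\in Q\setminus\Delta$, and the child in the slot of $z\in\Delta$ is the scheme of the edge at $Q$ labeled $\Delta-z+v$. So $|T(e)|$ is the number of nodes beyond $e$. The scheme of the edge at $f$ is the \emph{scheme rooted at $f$}; it has $N$ vertices.

\begin{lemma}\label{lem:reroot}
For every leaf $f$, inserting the scheme rooted at $f$ into the triangle $f$ produces $G$.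
\end{lemma}

\begin{proof}
Induction on $n$. For $K_4$ the scheme is the single vertex outside $f$. Let $G$ arise from $G'$ by inserting $v$ into $\Delta$. If $f\ne\Delta$ is a leaf of $\mathcal D(G')$, the scheme of $G$ is that of $G'$ with the empty scheme at the leaf $\Delta$ replaced by the single vertex $v$; it produces $G'$ together with $v$ joined to $\Delta$, which is $G$. Otherwise $f=\Delta-x+v$ is a new leaf. The root of the scheme is $x$, and inserting it gives the $K_4$ on $\Delta\cup\{v\}$. Two children are empty. The child in the slot of $v$ lies over $f-v+x=\Delta$ and is the scheme of $G'$ rooted at $\Delta$, which produces $G'$ by induction. Again the result is $G'$ together with $v$ joined to $\Delta$.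
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:plane}]
For $n\ge4$ the outer triangle $ABC$ is a leaf of $\mathcal D$ by Lemma~\ref{lem:faces}; let $T$ be the scheme rooted at it, and let $T=\emptyset$ for $n=3$. Then $m=|T|=n-3$. By Lemma~\ref{lem:sum} some outer vertex $M$ has $\kappa_M(T)\le\lfloor(2m+1)/3\rfloor$. Put $H=\lfloor(2m+1)/3\rfloor+1$, give the other two outer vertices the levels $0$ and $H$, and give $M$ any level in $\{0,\dots,H\}$. By Lemmas~\ref{lem:middle}, \ref{lem:reroot} and~\ref{lem:draw}, $G$ has a drawing with outer face $ABC$ on any $H+1=\lfloor(2n-5)/3\rfloor+2=\lfloor(2n+1)/3\rfloor$ lines.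

A reflection in a vertical axis keeps every vertex on its line, so we may assume that $ABC$ has the prescribed orientation. By Lemma~\ref{lem:faces} the drawing and the prescribed embedding have the same facial triangles (for $n=3$ there is nothing more to check). Two faces sharing an edge traverse it in opposite directions, so the orientation of one face determines that of all. The clockwise order at a vertex is read off from the oriented faces around it, so the two embeddings are the same.
\end{proof}

\section{Top and bottom vertices}\label{sec:assembly}

We now descend from an outer face $f$ through a small set $S$ of nodes, and we want every triangle on the way to keep almost the full span. As in Example~\ref{ex:nine}, we declare each vertex high or low so that every node has two of each. A 4-coloring provides three such declarations.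

Color the vertices of $f$ with $1,2,3$, and, inserting the scheme rooted at $f$, give each new vertex the color in $\{1,2,3,4\}$ that is missing in its triangle. Every node then carries all four colors. There are three \emph{pairings} of $\{1,2,3,4\}$ into two pairs. Given one, call the vertices with colors in one pair \emph{top} and the others \emph{bottom}. A triangle labeling an edge of $\mathcal D$ lies in a node, so it misses exactly one color $x$. The vertex whose color is paired with $x$ is then alone on its side, and the other two vertices are on the other side; we call the former the \emph{lone} vertex. Thus every labeling triangle has a top and a bottom vertex, and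
\begin{equation}\label{eq:lone}
\text{each vertex of a labeling triangle is lone for exactly one pairing.}
\end{equation}

Let $S$ be a connected set of nodes containing the neighbor of $f$, and let $d$ be the largest number of nodes of $S$ on a path starting at $f$. The edges leaving $S$, other than the edge to $f$, are directed away from $S$; their schemes are the \emph{hanging schemes}. They are pairwise disjoint, avoid $S$, and may be empty. Counting degrees, there are $4|S|-2(|S|-1)-1=2|S|+1\ge3$ of them. Let $W_1\ge W_2\ge W_3\ge\cdots$ be their sizes.

By Corollary~\ref{cor:side}, a hanging scheme enjoys the bound $\frac23$ if its cheapest vertex is not lone. By~\eqref{eq:lone} this excludes one pairing for each scheme. Two schemes can be satisfied, a third might exclude the last pairing, and so all but the two largest are charged their full size.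

\begin{lemma}\label{lem:assembly}
Let $\beta=\max\{\lfloor(2W_1+1)/3\rfloor,\,W_3\}$. Then $G$ has a drawing on any $\beta+d+2$ parallel lines.
\end{lemma}

\begin{proof}
\emph{The pairing.} Let $T_1,T_2$ be hanging schemes of sizes $W_1,W_2$; all others have size at most $W_3$. For $i=1,2$ let $M_i$ be a vertex of the triangle of $T_i$ with the least cost. By Lemma~\ref{lem:sum}, $\kappa_{M_i}(T_i)\le\lfloor(2W_i+1)/3\rfloor\le\beta$. By~\eqref{eq:lone} there is a pairing for which neither $M_1$ nor $M_2$ is lone in its triangle. Fix it.

\emph{The levels on $S$.} Let $H=\beta+d+1$. Give the top vertices of $f$ level $H$ and its bottom vertices level $0$. For a labeling triangle $\Delta$ whose vertices have levels, let $\operatorname{top}(\Delta)$ be the least level of a top vertex of $\Delta$, let $\operatorname{bot}(\Delta)$ be the largest level of a bottom vertex, and let $\operatorname{gap}(\Delta)=\operatorname{top}(\Delta)-\operatorname{bot}(\Delta)$. Process the nodes of $S$ outward from $f$; this is possible because $S\cup\{f\}$ is connected. If the node $\Delta\cup\{v\}$ is entered by the edge labeled $\Delta$, give $v$ the level $\operatorname{top}(\Delta)-1$ if $v$ is top, and $\operatorname{bot}(\Delta)+1$ if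 $v$ is bottom. Suppose $v$ is top and $\Delta'=\Delta-z+v$. All top vertices of $\Delta'$ have level at least $\operatorname{top}(\Delta)-1$, and the bottom vertices of $\Delta'$ are among those of $\Delta$; hence $\operatorname{gap}(\Delta')\ge\operatorname{gap}(\Delta)-1$. The case of a bottom vertex is the mirror image. As $\operatorname{gap}(f)=H$, we get $\operatorname{gap}(\Delta)\ge H-i$ when $i$ nodes lie on the path from $f$ to the edge labeled $\Delta$.

\emph{These levels are legal.} When $v$ is inserted into $\Delta$, at most $d-1$ nodes precede it, so $\operatorname{gap}(\Delta)\ge H-(d-1)=\beta+2\ge2$. The level of $v$ is therefore strictly between $\operatorname{bot}(\Delta)$ and $\operatorname{top}(\Delta)$, hence strictly between the extreme levels of $\Delta$.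

\emph{The hanging schemes fit.} The triangle of a hanging scheme $T$ has gap at least $H-d=\beta+1$. So its two vertices other than the lone vertex $O$ are on the same side of $O$, at distance at least $\beta+1$. For $T=T_i$ one of these two is $M_i$, of cost at most $\beta$. For any other $T$ every vertex has cost at most $|T|\le W_3\le\beta$ by Lemma~\ref{lem:sum}. Corollary~\ref{cor:side} with $D=\beta+1$ shows that $T$ fits.

Going back through $S$ toward $f$, we see that the scheme of each edge entering a node of $S$ fits the levels of its triangle. In particular the scheme rooted at $f$ fits the nonconstant levels of $f$, which lie in $\{0,H\}$. By Lemmas~\ref{lem:reroot} and~\ref{lem:draw}, $G$ has a drawing on any $H+1=\beta+d+2$ parallel lines.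
\end{proof}

\begin{example}
In Example~\ref{ex:nine}, $f=u_3u_4u_6$ and $S$ is the single node $\{u_3,\dots,u_6\}$, so $d=1$ and the hanging schemes have sizes $3,2,0$. Over $u_4u_5u_6$ hangs the chain with slots $u_4,u_5$, so $u_4,u_5,u_6$ cost $2,2,3$. Over $u_3u_4u_5$ hangs the chain with slot $u_5$, so $u_3,u_4,u_5$ cost $2,2,1$. Take $M_1=M_2=u_5$. Pairing $u_5$ with $u_3$ makes it lone in the first triangle, and pairing it with $u_6$ makes it lone in the second; the pairing $\{u_4,u_5\},\{u_3,u_6\}$ of Figure~\ref{fig:nine} remains. Here $\beta=2$, and the lemma gives five lines, one more than the figure uses.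
\end{example}

\section{Descending to a centroid}\label{sec:centroid}

It remains to choose $f$ and $S$ with $W_1\le N/2$ and $d$ small; the bound $W_3\le N/3$ is automatic. Recall that every tree with $N$ vertices has a \emph{centroid}, a vertex whose removal leaves components with at most $N/2$ vertices each. (Take a vertex that minimizes the size of the largest component. If a component $C$ had more than $N/2$ vertices, moving to the neighbor in $C$ would leave only proper parts of $C$ and the complement of $C$, all smaller than $C$.)

Let $n\ge4$. The $N$ nodes of $\mathcal D$ form a tree; let $Q_0$ be a centroid of it. Let $f$ be a leaf of $\mathcal D$ nearest to $Q_0$, at distance $j+1$ with $j\ge0$. All vertices of $\mathcal D$ within distance $j$ of $Q_0$ are nodes, of degree $4$.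

\begin{proof}[Proof of Theorem~\ref{thm:log}]
Counting the nodes within distance $j$ of $Q_0$ gives
\[
N\ge1+4(1+3+\dots+3^{j-1})=2\cdot3^j-1,
\]
so $j\le\log_3\frac{N+1}2=\log_3\frac{n-2}2$. Let $S$ be the set of the $j+1$ nodes on the path from $f$ to $Q_0$, so that $d=j+1$. The nodes of a hanging scheme form a subtree that avoids $Q_0$, so $W_1\le N/2$. The hanging schemes are disjoint, so $W_3\le N/3$. Hence $\beta\le(N+1)/3$, and the number of lines in Lemma~\ref{lem:assembly} satisfies
\begin{equation}\label{eq:count}
\beta+d+2\ \le\ \frac{N+1}3+j+3\ \le\ \frac n3+\frac73+\log_3\frac{n-2}2 .
\end{equation}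
From a larger set of lines we use only $\beta+d+2$. Since $\log_32>\frac13$, we have $\frac73+\log_3\frac{n-2}2<2+\log_3n$, which gives the bound on $L(n)$. Together with Proposition~\ref{prop:lower} it yields $L(n)/n\to\frac13$.
\end{proof}

The logarithm is the price of the descent from $f$ to $Q_0$. But a long descent occurs only when $\mathcal D$ branches fully around $Q_0$, and then many nodes lie outside any given hanging scheme. With $S$ a path this is of no use, because a whole branch at $Q_0$, with up to $N/2$ nodes, may still be hanging. Adding the neighbors of $Q_0$ to $S$ costs one more line and splits each branch into three parts, each with a number of nodes exponential in $j$.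

\begin{proof}[Proof of Theorem~\ref{thm:const}]
For $n=3$ two lines suffice. Let $n\ge4$. The number of lines in Lemma~\ref{lem:assembly} is an integer, so it is enough to bound it by $\frac{N+1}3+4=\frac{n+10}3$. If $j\le1$, the first inequality in~\eqref{eq:count} does this.

Let $j\ge2$. The four neighbors of $Q_0$ are nodes, and one of them lies on the path from $f$ to $Q_0$. Let $S$ consist of the nodes on this path and the four neighbors. It is connected, and $d=j+2$. Removing $Q_0$ and its neighbors from $\mathcal D$ leaves $12$ subtrees, three at each neighbor, with roots at distance $2$ from $Q_0$. Each of them has $3^{i-2}$ nodes at distance $i$ from $Q_0$ for $2\le i\le j$, hence at least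
\[
s=1+3+\dots+3^{j-2}=\frac{3^{j-1}-1}2
\]
nodes. The nodes of a nonempty hanging scheme form a subtree that avoids $Q_0$ and its neighbors, so they lie in one of the $12$ subtrees.

\emph{The bound on $W_1$.} The branch of $Q_0$ at a neighbor $R$ has at most $N/2$ nodes and consists of $R$ and three subtrees. So each subtree has at most $N/2-1-2s=N/2-3^{j-1}$ nodes, and
\[
\frac{2W_1+1}3\le\frac{N+1}3-2\cdot3^{j-2}.
\]

\emph{The bound on $W_3$.} The three largest hanging schemes are disjoint and lie in at most three subtrees. They avoid $Q_0$, its four neighbors and at least nine subtrees. Hence $3W_3\le N-5-9s=N-\frac12-\frac92\,3^{j-1}$, and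
\[
W_3\le\frac N3-\frac92\,3^{j-2}\le\frac{N+1}3-2\cdot3^{j-2}.
\]

Thus $\beta\le\frac{N+1}3-2\cdot3^{j-2}$, and Lemma~\ref{lem:assembly} uses at most $\frac{N+1}3+(j+4-2\cdot3^{j-2})$ lines. The bracket equals $4$ for $j=2$, and passing from $j$ to $j+1$ changes it by $1-4\cdot3^{j-2}<0$. This proves the upper bound; the lower bound is Proposition~\ref{prop:lower}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{ULS} \emph{Universal Line-Sets for Drawing Planar 3-Trees},\\
\texttt{https://jgaa.info/index.php/jgaa/article/download/paper285/2674/2481}
\end{thebibliography}
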